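# Bounded pccd on proper subgroups does not bound pccd: a counterexample built from Dehn fillings

Modules are left modules. If $f:\Gamma\to G$ is a homomorphism, every $G$-module is also a $\Gamma$-module through $f$, and we write $H^i(\Gamma,M)$ for a $G$-module $M$ without mentioning $f$. The symbol $\langle\langle S\rangle\rangle$ denotes the normal closure of $S$.

## 1. Left satellites, complete cohomology and pccd

**Definition 1.1 (left satellite).** Let $T$ be an additive functor from $\mathbb ZG$-modules to abelian groups. For a module $M$ choose an exact sequence $0\to\Omega M\to P\to M\to 0$ with $P$ projective, and put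
$$S^{-1}T(M)=\ker\bigl(T(\Omega M)\to T(P)\bigr).$$
Up to canonical isomorphism this does not depend on the choice, and it is functorial in $M$ and in $T$. Put $S^0T=T$ and $S^{-k}T=S^{-1}(S^{-(k-1)}T)$.

If $M$ is projective, we may take $P=M$ and $\Omega M=0$. So $S^{-k}T(M)=0$ for every $k\ge1$.

**Example 1.2.** Let $G=\langle t\rangle\cong\mathbb Z$ and $T=H^1(G,-)$, which is $M\mapsto M/(t-1)M$. For $M=\mathbb Z$ use $0\to\mathbb ZG\xrightarrow{\,t-1\,}\mathbb ZG\to\mathbb Z\to0$. Then $T(\mathbb ZG)=\mathbb ZG/(t-1)=\mathbb Z$, and multiplication by $t-1$ induces the zero map on it. Hence $S^{-1}H^1(G,-)(\mathbb Z)=\mathbb Z$. Since $H^2(G,-)=0$, also $S^{-2}H^2(G,-)=0$.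

**Definition 1.3 (complete cohomology).** By exactness, the connecting map $H^j(G,M)\to H^{j+1}(G,\Omega M)$ has image in $\ker(H^{j+1}(G,\Omega M)\to H^{j+1}(G,P))=S^{-1}H^{j+1}(G,M)$. So we have natural maps $H^j\to S^{-1}H^{j+1}$, and, applying $S^{-k}$, maps $S^{-k}H^{n+k}\to S^{-k-1}H^{n+k+1}$. The complete cohomology of $G$ in the sense of Mislin (equivalently Benson–Carlson and Vogel) is
$$\widehat H^n(G,M)=\varinjlim_k S^{-k}H^{n+k}(G,M).$$
The map from the term $k=0$ to the limit is the comparison map $H^n(G,M)\to\widehat H^n(G,M)$.

**Example 1.4.** If $\operatorname{cd}G=d<\infty$, the terms with $n+k>d$ vanish, so $\widehat H^n(G,M)=0$ for all $n$ and $M$. For arbitrary $G$ and projective $M$, all terms with $k\ge1$ vanish, so again $\widehat H^n(G,M)=0$ for all $n$.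

**Definition 1.5 (pccd).** The projective complete cohomological dimension $\operatorname{pccd}G$ is the least integer $n\ge0$ such that $H^i(G,M)\to\widehat H^i(G,M)$ is an isomorphism for all $i>n$ and all $\mathbb ZG$-modules $M$. If there is no such $n$, then $\operatorname{pccd}G=\infty$. We say that $G$ has finite pccd if $\operatorname{pccd}G<\infty$.

**Example 1.6.** If $\operatorname{cd}G<\infty$, then $\operatorname{pccd}G=\operatorname{cd}G$. Indeed $\widehat H^*=0$ by Example 1.4, so the comparison map in degree $i$ is an isomorphism for all $M$ exactly when $H^i(G,-)=0$. In particular $\operatorname{pccd}1=0$ and $\operatorname{pccd}\mathbb Z^n=n$.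

## 2. Malnormal subgroups, relative hyperbolicity and fillings

The question itself needs only Section 1, but its answer is a group built with the following notions.

**Definition 2.1 (malnormal).** A subgroup $E\le P$ is malnormal if $E\cap xEx^{-1}=1$ for all $x\in P\setminus E$.

**Example 2.2.** In the free group $F(a,b)$ the subgroup $\langle a\rangle$ is malnormal. If $xa^mx^{-1}=a^n$ with $m\neq0$, abelianizing gives $m=n$, so $x$ centralizes $a^m$. The centralizer of $a^m$ is cyclic and contains $a$, which is not a proper power, so $x\in\langle a\rangle$. The subgroup $\langle a^2\rangle$ is not malnormal: conjugate by $a$.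

**Definition 2.3 (virtually cyclic).** A group is virtually cyclic if it has a cyclic subgroup of finite index. An infinite virtually cyclic group $E$ has a largest finite normal subgroup $W$, and $E/W$ is isomorphic to $\mathbb Z$ or to the infinite dihedral group $D_\infty$. If $g\in P$ is such that some virtually cyclic subgroup of $P$ contains all virtually cyclic subgroups containing $g$, we write $E(g)$ or $E_P(g)$ for it.

**Example 2.4.** In $F(a,b)$ we have $E(a^2)=\langle a\rangle$: virtually cyclic subgroups of a free group are cyclic, and a generator of one containing $a^2$ commutes with $a^2$, hence lies in $\langle a\rangle$. In $D_\infty$ and in $\mathbb Z/p\times\mathbb Z$, every element of infinite order has the whole group as its $E(g)$.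

**Definition 2.5 (relatively hyperbolic).** Let $G$ be finitely generated and $\{H_\lambda\}$ a finite family of subgroups, called peripheral. A finite set $X\subseteq G$ is a relative generating set if $X\cup\bigcup H_\lambda$ generates $G$; then $|g|_{X\cup\bigcup H_\lambda}$ denotes word length for this generating set. The group $G$ is hyperbolic relative to $\{H_\lambda\}$ if, for some finite relative generating set $X$, it is the quotient of $F=F(X)*(\ast_\lambda H_\lambda)$ by the normal closure of a finite set $\mathcal R$, and there is a constant $C$ such that every word of length $m$ in $X^{\pm1}\cup\bigcup H_\lambda$ that is trivial in $G$ equals in $F$ a product of at most $Cm$ conjugates of elements of $\mathcal R^{\pm1}$. A hyperbolic group is a group hyperbolic relative to the empty family.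

**Example 2.6.** If $A,B$ are finitely generated, then $A*B$ is hyperbolic relative to $\{A,B\}$: take $X=\mathcal R=\emptyset$. A word trivial in $A*B$ is trivial in $F=A*B$, so no relators are needed.

**Definition 2.7 (filling).** Let $\mathcal G$ have peripheral subgroups $H_\lambda$ and let $N_\lambda\lhd H_\lambda$. The filling of $\mathcal G$ along $(N_\lambda)$ is $\mathcal G/\mathcal N$ with $\mathcal N=\langle\langle\bigcup N_\lambda\rangle\rangle$.

**Example 2.8.** Let $\mathcal G=\langle a\rangle*\langle b\rangle$ with peripheral subgroups $\langle a\rangle,\langle b\rangle$, and take $\langle a^m\rangle$ and $1$. The filling is $\mathbb Z/m*\mathbb Z$.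

## 3. A uniform bound on proper subgroups

Look at the proper subgroups of $G$ that have finite pccd. Suppose one number bounds the pccd of all of them. Must $G$ itself have finite pccd? The question comes from the paper "On algebraic invariants for free actions on homotopy spheres".

**Question A.** Suppose there is an integer $k\ge0$ such that $\operatorname{pccd}H\le k$ for each proper subgroup $H<G$ of finite pccd. Is $\operatorname{pccd}G<\infty$?

To compute, we remove complete cohomology from the picture.

**Lemma 3.1.** For $n\ge0$: $\operatorname{pccd}G\le n$ if and only if $H^i(G,P)=0$ for all $i>n$ and all projective $P$.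

**Proof.** If $\operatorname{pccd}G\le n$ and $P$ is projective, then $H^i(G,P)\cong\widehat H^i(G,P)=0$ for $i>n$ by Example 1.4.

Conversely, suppose $H^j(G,P)=0$ for all $j>n$ and all projective $P$. For $j>n$ the sequence
$$H^j(G,P)\to H^j(G,M)\to H^{j+1}(G,\Omega M)\to H^{j+1}(G,P)$$
has zero outer terms, so $S^{-1}H^{j+1}(G,M)=H^{j+1}(G,\Omega M)$ and $H^j(G,M)\to S^{-1}H^{j+1}(G,M)$ is an isomorphism, natural in $M$. Let $i>n$. Applying $S^{-k}$ to this natural isomorphism with $j=i+k$ shows that $S^{-k}H^{i+k}\to S^{-k-1}H^{i+k+1}$ is an isomorphism for each $k\ge0$. All maps of the direct system are isomorphisms, so $H^i(G,M)\cong\widehat H^i(G,M)$. $\square$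

Two consequences will be used. First, if $H^i(G,\mathbb ZG)\ne0$ for arbitrarily large $i$, then $\operatorname{pccd}G=\infty$. Second, if $H$ is finite, then $\operatorname{pccd}H=0$. Indeed a free module $\mathbb ZH\otimes L$ is then coinduced from the trivial group, so Shapiro's lemma gives $H^i(H,\mathbb ZH\otimes L)=H^i(1,L)=0$ for $i>0$, and projective modules are direct summands of free ones.

For finite $G$, and for $G$ with $\operatorname{cd}G<\infty$, the conclusion of Question A therefore holds. For infinite unions we need one tool, which will return in Section 11 for a sequence of surjections.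

**Lemma 3.2 (Milnor sequence).** Let $G=\varinjlim(G_1\to G_2\to\cdots)$, with arbitrary homomorphisms. For each $G$-module $M$ and each $i\ge0$ (with $H^{-1}=0$) there is an exact sequence
$$0\to{\varprojlim_n}^1H^{i-1}(G_n,M)\to H^i(G,M)\to\varprojlim_nH^i(G_n,M)\to0 .$$

**Proof.** Realize the homomorphisms by cellular maps $BG_n\to BG_{n+1}$ and let $Z$ be their mapping telescope. Let $Z_n$ be the part of it ending at $BG_n$; it deformation retracts to $BG_n$, and $Z_n\subset Z_{n+1}$ corresponds up to homotopy to $BG_n\to BG_{n+1}$. A compact set in $Z$ lies in some $Z_n$, so $\pi_q(Z)=\varinjlim\pi_q(BG_n)$. This is $G$ for $q=1$ and $0$ for $q\ge2$, so $Z=K(G,1)$. Let $\tilde Z$ be its universal cover and $\tilde Z_n$ the preimage of $Z_n$. The complex $\operatorname{Hom}_G(C_*(\tilde Z),M)$ is the inverse limit of the complexes $\operatorname{Hom}_G(C_*(\tilde Z_n),M)$. The transition maps are surjective, because each $C_q(\tilde Z_n)$ is free on cells and is a direct summand of $C_q(\tilde Z_{n+1})$. The cohomology of the $n$-th complex is $H^*(Z_n;M)=H^*(G_n,M)$. An inverse sequence of cochain complexes with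 surjective transition maps has a Milnor exact sequence, which is the claim. $\square$

**Example 3.3 (Prüfer group).** Let $G=\mathbb Z(p^\infty)=\bigcup C_{p^n}$. Its proper subgroups are the finite groups $C_{p^n}$, so the hypothesis of Question A holds with $k=0$. A free $\mathbb ZG$-module $F$ is free over each $\mathbb ZC_{p^n}$, so $H^j(C_{p^n},F)=0$ for $j\ge1$. Lemma 3.2 gives $H^i(G,F)=0$ for $i\ge2$; the same holds for projective modules. So $\operatorname{pccd}G\le1$, and the implication holds for this $G$.

One may also ask for the converse: does finite pccd of $G$ force a bound on its proper subgroups of finite pccd? It does not.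

**Proposition 3.4.** Let $B$ be free abelian of countably infinite rank. Then $\operatorname{pccd}B=0$, although $B$ contains proper subgroups $\mathbb Z^n$ with $\operatorname{pccd}\mathbb Z^n=n$ for all $n$.

**Proof.** The second claim is Example 1.6. Write $B=\bigcup\mathbb Z^n$ and let $F$ be a free $\mathbb ZB$-module; it is free over each $\mathbb Z[\mathbb Z^n]$. Poincaré duality for the torus gives $H^i(\mathbb Z^n,F)\cong H_{n-i}(\mathbb Z^n,F)$, which is $0$ for $i\ne n$. For fixed $i$, both $H^i(\mathbb Z^n,F)$ and $H^{i-1}(\mathbb Z^n,F)$ vanish once $n>i$. So Lemma 3.2 gives $H^i(B,F)=0$ for all $i$. The same holds for projective modules, and Lemma 3.1 gives $\operatorname{pccd}B=0$. $\square$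

## 4. Ascending unions, free products, and the counterexample

**A proof attempt.** Example 3.3 generalizes. Suppose $G$ is the union of an ascending sequence of subgroups $G_n$ with $\operatorname{pccd}G_n\le k$. A projective $\mathbb ZG$-module $P$ is projective over each $\mathbb ZG_n$, so $H^j(G_n,P)=0$ for $j>k$. Lemma 3.2 then gives $H^i(G,P)=0$ for $i>k+1$, that is, $\operatorname{pccd}G\le k+1$. So one tries to prove the implication by exhausting $G$ by proper subgroups of finite pccd. This stops at finitely generated groups. If $G$ is finitely generated, an ascending sequence of subgroups with union $G$ contains $G$, so proper subgroups never exhaust it.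

**A disproof attempt.** To make $H^i(G,\mathbb ZG)$ nonzero in infinitely many degrees, let $\Gamma_n$ $(n\ge4)$ be the fundamental group of a closed orientable hyperbolic $n$-manifold (these exist by Fact 6 below) and let $G=\ast_{n\ge4}\Gamma_n$. The group $\Gamma_n$ is hyperbolic and torsion-free, $\operatorname{cd}\Gamma_n=n$, and Poincaré duality gives $H^n(\Gamma_n,M)\cong H_0(\Gamma_n,M)$ for every $M$. The wedge of the $B\Gamma_n$ is a $BG$, so $H^i(G,M)=\prod_nH^i(\Gamma_n,M)$ for $i\ge2$. The factor $H^i(\Gamma_i,\mathbb ZG)\cong H_0(\Gamma_i,\mathbb ZG)$ is nonzero, hence $\operatorname{pccd}G=\infty$. But each $\Gamma_n$ is a proper subgroup with $\operatorname{pccd}\Gamma_n=n$ by Example 1.6, so no $k$ bounds the proper subgroups, and the hypothesis of Question A fails.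

**What survives.** For any homomorphism $f:\Gamma_n\to G$, injective or not,
$$H^n(\Gamma_n,\mathbb ZG)\cong H_0(\Gamma_n,\mathbb ZG)=\mathbb Z[f(\Gamma_n)\backslash G]\ne0. \tag{1}$$
So $\Gamma_n$ need not be a subgroup of $G$. It is enough that it maps to $G$ and that $H^n(G,\mathbb ZG)\to H^n(\Gamma_n,\mathbb ZG)$ is onto. We may take quotients of free products, as long as the cohomology in degrees $\ge4$ is kept, up to harmless factors. There is enough freedom in this to destroy every interesting proper subgroup.

**Theorem 4.1.** There is an infinite, finitely generated simple torsion group $G$ such that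

1. every nontrivial proper subgroup of $G$ has (odd) prime order;
2. $H^i(G,\mathbb ZG)\ne0$ for every $i\ge4$.

Hence $\operatorname{pccd}H=0$ for every proper subgroup $H<G$, while $\operatorname{pccd}G=\infty$.

The last sentence follows from the rest by the two consequences of Lemma 3.1. So $G$ satisfies the hypothesis of Question A with $k=0$, the smallest possible value, hence with every $k\ge0$, and $\operatorname{pccd}G=\infty$. **The implication in Question A does not hold for every group.**

The group $G$ is a "Tarski monster": a direct limit of hyperbolic groups $G_4\to G_5\to\cdots$ along surjections. The step from $G_n$ to $G_{n+1}$ adds $\Gamma_{n+1}$ as a free factor, then makes a prescribed non-cyclic subgroup of $G_n$ map onto everything, then makes a prescribed element torsion. Both operations are Dehn fillings, whose effect on cohomology can be computed exactly.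

## 5. Published facts on relatively hyperbolic groups

All relatively hyperbolic groups are finitely generated with finite peripheral families.

**Fact 1** (Osin, *Elementary subgroups of relatively hyperbolic groups and bounded generation*, IJAC 16 (2006), Thm 1.5, Cor 1.7). Let $G$ be hyperbolic relative to $\{H_\lambda\}$, with finite relative generating set $X$. Suppose $R\le G$ satisfies

- (Q1) $R$ is generated by a finite set $Y$;
- (Q2) there are constants $\kappa,\kappa'$ with $|q|_Y\le\kappa|q|_{X\cup\bigcup H_\lambda}+\kappa'$ for all $q\in R$;
- (Q3) $R\cap xRx^{-1}$ is finite for every $x\in G\setminus R$.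

Then $G$ is hyperbolic relative to $\{H_\lambda\}\cup\{R\}$. Moreover, if $g\in G$ has infinite order and is not conjugate into any $H_\lambda$, then $g$ lies in a unique maximal virtually cyclic subgroup $E(g)$ (it contains all virtually cyclic subgroups containing $g$), and $G$ is hyperbolic relative to $\{H_\lambda\}\cup\{E(g)\}$.

**Fact 2** (Osin, *Relatively hyperbolic groups*, Mem. AMS 843 (2006), Prop. 2.36, Cor. 2.41). If $G$ is hyperbolic relative to $\{H_\lambda\}$, then $H_\lambda\cap xH_\mu x^{-1}$ is finite unless $\lambda=\mu$ and $x\in H_\lambda$. If in addition all $H_\lambda$ are hyperbolic, then $G$ is hyperbolic.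

**Fact 3** (Dahmani, *Combination of convergence groups*, Geom. Topol. 7 (2003), Thm 0.1(2)). If $G$ is non-elementary and hyperbolic relative to $\{E,E_1,\dots,E_m\}$ with infinite peripheral subgroups, and $E$ embeds in a finitely generated group $A$, then $G*_EA$ is hyperbolic relative to $\{A,E_1,\dots,E_m\}$.

**Fact 4** (Osin, *Peripheral fillings of relatively hyperbolic groups*, Invent. Math. 167 (2007), Thm 1.1; Groves–Manning, Israel J. Math. 168 (2008)). Let $\mathcal G$ be hyperbolic relative to $\{H_\lambda\}$. There is a finite set $\mathcal F\subset\mathcal G\setminus\{1\}$ such that, whenever $N_\lambda\lhd H_\lambda$ and $N_\lambda\cap\mathcal F=\emptyset$ for all $\lambda$, then with $\mathcal N=\langle\langle\bigcup N_\lambda\rangle\rangle$ we have $H_\lambda\cap\mathcal N=N_\lambda$, and $\mathcal G/\mathcal N$ is hyperbolic relative to $\{H_\lambda/N_\lambda\}$.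

**Fact 5 (Cohen–Lyndon property)** (B. Sun, *Cohomology of group theoretic Dehn fillings I*, J. Algebra 542 (2020), for hyperbolically embedded families; a finite family of peripheral subgroups of a relatively hyperbolic group is hyperbolically embedded with respect to a finite set by Dahmani–Guirardel–Osin, Mem. AMS 1156, Prop. 4.28). After enlarging the finite set $\mathcal F$ of Fact 4, there are moreover left transversals $T_\lambda$ of $H_\lambda\mathcal N$ in $\mathcal G$ such that
$$\mathcal N=\ast_\lambda\ast_{\tau\in T_\lambda}\ \tau N_\lambda\tau^{-1}.$$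

**Fact 6.** Infinite subgroups of hyperbolic groups contain elements of infinite order (Ghys–de la Harpe, Ch. 8). Free products of two hyperbolic groups are hyperbolic. For every $n\ge2$ there are closed orientable hyperbolic $n$-manifolds (Borel, Selberg).

**Definition 5.1 (deep).** The family $(N_\lambda)$ is deep if it avoids the finite set $\mathcal F$ of Facts 4 and 5.

**Example 5.2.** The depth condition cannot be dropped. In $F(a,b)$ the element $[a,b]$ is not a proper power, so $E([a,b])=\langle[a,b]\rangle$ and $F(a,b)$ is hyperbolic relative to it by Fact 1. Filling along the whole subgroup $\langle[a,b]\rangle$ gives $\mathbb Z^2$. If this filling were deep, $\mathbb Z^2$ would be hyperbolic relative to the trivial group, hence hyperbolic by Fact 2. It is not: then, by Facts 1 and 2, $E(g)$ for $g=(1,0)$ would have finite intersection with its conjugates by outside elements, but $E(g)$ is normal, infinite and different from $\mathbb Z^2$. So $\mathcal F$ must contain some power of $[a,b]$.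

## 6. The cohomology of a deep filling

What does a deep filling do to cohomology? The free product decomposition of $\mathcal N$ gives a complete answer.

**Lemma 6.1.** Let $(N_\lambda)$ be deep, $Q=\mathcal G/\mathcal N$ and $\bar H_\lambda=H_\lambda/N_\lambda$. For every $Q$-module $M$ there is an exact sequence
$$\cdots\to\prod_\lambda H^{i-1}(H_\lambda,M)\to H^i(Q,M)\to H^i(\mathcal G,M)\oplus\prod_\lambda H^i(\bar H_\lambda,M)\to\prod_\lambda H^i(H_\lambda,M)\to\cdots$$
in which the maps between the groups $H^i(Q,M)$, $H^i(\mathcal G,M)$, $H^i(\bar H_\lambda,M)$, $H^i(H_\lambda,M)$ are induced, up to sign, by the evident homomorphisms.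

**Proof.**

**Step 1: a space with fundamental group $Q$.** Its Mayer–Vietoris sequence will be the claimed one. Let $X$ be the double mapping cylinder of
$$B\mathcal G\leftarrow\bigsqcup_\lambda BH_\lambda\to\bigsqcup_\lambda B\bar H_\lambda .$$
By van Kampen, $\pi_1(X)$ is obtained from $\mathcal G$ by amalgamating each $\bar H_\lambda$ over $H_\lambda$, that is, by killing each $N_\lambda$. So $\pi_1(X)=Q$. It remains to show that the universal cover $\tilde X$ is contractible.

**Step 2: the pieces of $\tilde X$.** We list the preimages of the three kinds of pieces. If $Y\subset X$ is connected and $\pi_1(Y)\to Q$ has image $I$ and kernel $L$, then the components of the preimage of $Y$ correspond to $Q/I$, and each is a cover of $Y$ with fundamental group $L$. Hence: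

- the preimage $U$ of $B\mathcal G$ is connected and is a $K(\mathcal N,1)$;
- since $\ker(H_\lambda\to Q)=H_\lambda\cap\mathcal N=N_\lambda$ by Fact 4, the preimage of $BH_\lambda$ has components indexed by $Q/\bar H_\lambda$, each a $K(N_\lambda,1)$;
- since $\bar H_\lambda\to Q$ is injective, the preimage of $B\bar H_\lambda$ has components indexed by $Q/\bar H_\lambda$, each contractible.

Passing from a component over $BH_\lambda$ to the component over $B\bar H_\lambda$ to which it is attached is a $Q$-equivariant map $Q/\bar H_\lambda\to Q/\bar H_\lambda$ preserving the base component. So it is a bijection.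

**Step 3: the Cohen–Lyndon property as a statement on homology.** We compare the components over $BH_\lambda$ with $U$. Since $Q/\bar H_\lambda=\mathcal G/H_\lambda\mathcal N$, these components are indexed by $T_\lambda$. Let $C_\lambda$ be the base component; its map to $U$ induces the inclusion $N_\lambda\le\mathcal N$ on $\pi_1$. The component indexed by $\tau\in T_\lambda$ is $\bar\tau C_\lambda$, where $\bar\tau$ is the image of $\tau$ in $Q$. The deck transformation $\bar\tau$ of $U\to B\mathcal G$ acts on $\pi_1(U)=\mathcal N$, up to inner automorphisms of $\mathcal N$, as conjugation by $\tau$. So $\bar\tau C_\lambda\to U$ induces on $\pi_1$, up to $\mathcal N$-conjugacy, an isomorphism onto $\tau N_\lambda\tau^{-1}$. Conjugation by elements of $\mathcal N$ acts trivially on $H_*(\mathcal N)$, and the homology of a free product in positive degrees is the direct sum of the homologies of the factors. By Fact 5,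
$$\bigoplus_{\lambda,\tau}H_k(\bar\tau C_\lambda)\to H_k(U)\quad\text{is an isomorphism for }k\ge1.$$

**Step 4: $\tilde X$ is contractible.** The Mayer–Vietoris sequence of $\tilde X$ uses the maps
$$\bigoplus_{\lambda,\tau}H_k(\bar\tau C_\lambda)\to H_k(U)\oplus\bigoplus_{\lambda,\tau}H_k(\mathrm{pt}).$$
For $k\ge1$ they are isomorphisms by Step 3. For $k=0$, the bijection of Step 2 makes the component into the second summand an isomorphism. So the map is injective with cokernel $H_0(U)=\mathbb Z$. Therefore $\tilde H_*(\tilde X)=0$. Being simply connected, $\tilde X$ is contractible, so $X=K(Q,1)$, and the Mayer–Vietoris sequence of $X$ with coefficients in $M$ is the claim. $\square$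

On Example 2.8, for $m$ large and $i\ge3$, the lemma gives $H^i(\mathbb Z/m*\mathbb Z,M)\cong H^i(\mathbb Z/m,M)$. This agrees with the Mayer–Vietoris sequence of the free product.

The lemma also tells us how to be safe. If all $H_\lambda$ have cohomological dimension $\le2$ and all $\bar H_\lambda$ have cohomological dimension $\le1$, nothing changes in degrees $\ge4$. If $\bar H_\lambda$ is finite cyclic, one factor $H^i(\bar H_\lambda,M)$ is added. The next section shows that such factors are useful.

## 7. Hyperbolic groups whose high-degree cohomology sits on cyclic subgroups of prime order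

**Definition 7.1.** Let $\mathcal S$ be the class of pairs $(P,(C_k)_{k\in J})$ with $P$ a hyperbolic group, $J$ finite, and $C_k\le P$ of odd prime order, such that for some $d\ge0$, all $i>d$ and all $P$-modules $M$ the restriction $H^i(P,M)\to\prod_kH^i(C_k,M)$ is an isomorphism.

**Example 7.2.** For an odd prime $p$, the pair $(\mathbb Z/p*\mathbb Z,\ \mathbb Z/p)$ is in $\mathcal S$ with $d=1$, because $H^i(\mathbb Z/p*\mathbb Z,M)\cong H^i(\mathbb Z/p,M)\oplus H^i(\mathbb Z,M)$ for $i\ge2$. A hyperbolic group $P$ with $\operatorname{cd}P<\infty$ gives $(P,\emptyset)\in\mathcal S$, and conversely $(P,\emptyset)\in\mathcal S$ means that $\operatorname{cd}P<\infty$. In contrast, $(\mathbb Z/p\times\mathbb Z,\ \mathbb Z/p)\notin\mathcal S$: by Künneth, $H^i(\mathbb Z/p\times\mathbb Z,\mathbb F_p)\cong\mathbb F_p^2$ for $i\ge1$, while $H^i(\mathbb Z/p,\mathbb F_p)\cong\mathbb F_p$.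

**Lemma 7.3.** Let $(P,(C_k))\in\mathcal S$.

(a) Every nontrivial finite subgroup of $P$ is conjugate to some $C_k$. In particular it has odd prime order.

(b) If $g\in P$ has infinite order, then $E(g)\cong\mathbb Z$, and $E(g)\cap xE(g)x^{-1}=1$ for $x\notin E(g)$.

**Proof.** Let $\Omega=\bigsqcup_kP/C_k$, a $P$-set with finite stabilizers $xC_kx^{-1}$ of prime order.

**Step 1: a subgroup $U$ of prime order $p$ fixes exactly one point of $\Omega$.** We count fixed points by a suitable coefficient module. Let $M=\operatorname{Coind}_U^P\mathbb F_p$, the functions $\phi:U\backslash P\to\mathbb F_p$ with $(c\phi)(Ux)=\phi(Uxc)$. By Shapiro's lemma $H^i(P,M)\cong H^i(U,\mathbb F_p)\cong\mathbb F_p$. As a $C_k$-module, $M$ is the product over the $C_k$-orbits in $U\backslash P$, that is, over the double cosets $UxC_k$, of the modules of functions on one orbit. Such a module is coinduced from $\mathbb F_p$ over the stabilizer of $Ux$, which is $C_k\cap x^{-1}Ux$. Since cohomology commutes with products of coefficients, Shapiro's lemma and the defining isomorphism give, for $i>d$,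
$$\mathbb F_p\cong H^i(U,\mathbb F_p)\cong\prod_k\ \prod_{UxC_k}H^i(C_k\cap x^{-1}Ux,\mathbb F_p).$$
As $C_k$ and $x^{-1}Ux$ have prime order, they are equal or intersect trivially. So the factor is $\mathbb F_p$ if $x^{-1}Ux=C_k$, and $0$ otherwise. Comparing cardinalities, exactly one pair $(k,UxC_k)$ has $x^{-1}Ux=C_k$. For such a pair $UxC_k=xC_k$, which is a point of $\Omega$ fixed by $U$. Conversely, if $U$ fixes $xC_k$, then $x^{-1}Ux\le C_k$, so $x^{-1}Ux=C_k$ and $UxC_k=xC_k$. Hence fixed points of $U$ correspond bijectively to such pairs.

**Step 2: a criterion.** We show: if a finite subgroup $U$ normalizes a subgroup $V\le U$ of prime order, then $U=xC_kx^{-1}$ for some $x,k$. Indeed $U$ preserves $\Omega^V$, a single point by Step 1. So $U\ne1$ lies in a stabilizer $xC_kx^{-1}$ of prime order, hence equals it.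

**Step 3: end of (a).** We find such a $V$ in every finite $U\ne1$. If $U$ is a $p$-group, take $V$ central of order $p$. So all nontrivial finite $p$-subgroups of $P$ have order $p$, and for general $U$ the order $|U|$ is squarefree. Then $U$ is solvable (Hölder, Burnside). To recall why, let $p$ be the smallest prime dividing $|U|$ and $S$ a Sylow $p$-subgroup, of order $p$. The group $N_U(S)/C_U(S)$ embeds in $\operatorname{Aut}(S)$, of order $p-1$, and its order divides $|U|$, so it is trivial. Burnside's transfer theorem gives a normal $p$-complement, and one inducts on $|U|$. A minimal normal subgroup $V$ of the solvable group $U$ is elementary abelian, hence of prime order by the case of $p$-groups. Step 2 applies.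

**Step 4: (b).** By Fact 1, with empty family, $E=E(g)$ exists and $P$ is hyperbolic relative to $\{E\}$. Let $W$ be the largest finite normal subgroup of $E$. If $W\ne1$, then $W$ has prime order by (a), and $E$, which normalizes $W$, fixes the unique point of $\Omega^W$. So the infinite group $E$ lies in a finite stabilizer, a contradiction. Thus $W=1$ and $E$ is $\mathbb Z$ or $D_\infty$. By (a), $P$ has no involutions, so $E\cong\mathbb Z$. By Fact 2, $E\cap xEx^{-1}$ is finite, hence trivial, for $x\notin E$. $\square$

**Lemma 7.4.** Let $\psi:C\to Q$ be a homomorphism with $|C|=p$ prime. If $\psi^*:H^i(Q,\mathbb F_p)\to H^i(C,\mathbb F_p)$ is onto for some $i>0$, then $\psi$ is injective.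

**Proof.** Otherwise $\psi$ is trivial, so $\psi^*$ factors through $H^i(1,\mathbb F_p)=0$, while $H^i(C,\mathbb F_p)\cong\mathbb F_p\ne0$. $\square$

## 8. A free malnormal subgroup of $P*_E(E\times\mathbb Z)$

We want a filling after which a given non-cyclic subgroup $K\le P$ maps onto everything. The sensible start is to choose generators $a_j$ of $P$ and add relations $a_j=w_j$ with complicated $w_j\in K$. To control cohomology by Lemma 6.1, the elements $a_jw_j^{-1}$ should lie in a deep normal subgroup of a peripheral subgroup. But a subgroup containing the $a_j$ is all of $P$, and then the only filling data available are normal subgroups of $P$ itself. To get past this, we adjoin a new letter $t$ commuting with a maximal cyclic subgroup $E$ and hide each $a_j$ between powers of $t$. The resulting elements generate a free malnormal subgroup, and this can be checked by hand on a tree.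

Let $P$ be a group, $E=\langle e\rangle\cong\mathbb Z$ a malnormal subgroup, $A=E\times\langle t\rangle\cong\mathbb Z^2$ and $P'=P*_EA$. Let $r\ge1$ and $b_i,b_i'\in P\setminus E$ for $1\le i\le r$. Put
$$y_i=t^{\,i}\,b_i\,t^{\,2r+i}\,b_i'\,t^{\,i},\qquad Y=\{y_1,\dots,y_r\},\qquad H'=\langle Y\rangle.$$
Let $T$ be the Bass–Serre tree of $P'$: its vertices are the cosets $xP$ and $xA$, and the edge $xE$ joins $xP$ and $xA$. The group $P'$ acts on $T$ without inversions.

**Lemma 8.1.** $H'$ is free on $Y$; $d_T(A,hA)=4|h|_Y$ for $h\in H'$; and $H'\cap xH'x^{-1}=1$ for $x\in P'\setminus H'$.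

**Proof.**

**Step 1: labels.** We attach an integer to each turn at a vertex of type $xA$. The edges at $xA$ are $xt^kE$, $k\in\mathbb Z$. If $x$ is replaced by $xa$ with $a=e^mt^l\in A$, then $xat^kE=xt^{k+l}E$, so all exponents shift by the same constant. Hence for an ordered pair of edges $xt^{k_1}E,\ xt^{k_2}E$ at $xA$ the label $k_2-k_1$ is well defined. It is $P'$-invariant and changes sign when the pair is reversed. It is $0$ only if the edges are equal.

**Step 2: the path from $A$ to $y_iA$.** Let $\sigma_i$ be the path
$$A,\quad t^iP,\quad t^ib_iA,\quad t^ib_it^{2r+i}P,\quad t^ib_it^{2r+i}b_i'A=y_iA$$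
with edges $t^iE,\ t^ib_iE,\ t^ib_it^{2r+i}E,\ t^ib_it^{2r+i}b_i'E=y_it^{-i}E$. It does not backtrack: at the two vertices of type $xP$ because $b_i,b_i'\notin E$, and at the middle vertex $\beta_i=t^ib_iA$ because the label there is $2r+i\ne0$.

**Step 3: an isometric tree.** We assemble the paths. Take the Cayley tree of the free group on $Y$, subdivide each edge into $4$, and map it to $T$: a vertex with image $h\in H'$ goes to $hA$, and the edge from it labeled $y_i$ goes to $h\sigma_i$. This is equivariant. At $hA$, the edge for $y_i$ leaves along $ht^iE$. The edge for $y_i^{-1}$ leaves along the last edge of $hy_i^{-1}\sigma_i$, which is $hy_i^{-1}y_it^{-i}E=ht^{-i}E$. So the $2r$ edges leave along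
$$ht^kE,\qquad k\in D=\{\pm1,\dots,\pm r\},$$
and these are distinct. At subdivision points the map does not fold, by Step 2. So the map is locally injective. A locally injective simplicial map between trees is injective and isometric. Hence it is an isometry onto a subtree $\mathcal Y=\bigcup_{h,i}h\sigma_i$. A nontrivial element of the free group moves the base vertex, so it does not map to $1$; thus $H'$ is free on $Y$. The isometry gives $d_T(A,hA)=4|h|_Y$.

**Step 4: axes.** $H'$ acts freely on $\mathcal Y$, as the free group does on its subdivided Cayley tree. Let $1\ne h\in H'$. If $h$ fixed a vertex of $T$, it would fix the projection of this vertex to $\mathcal Y$, which is impossible. So $h$ is hyperbolic, and its axis lies in every $h$-invariant subtree, in particular in $\mathcal Y$. The vertices of $\mathcal Y$ of type $xA$ are the $hA$, where the edges of $\mathcal Y$ are $ht^kE$ with $k\in D$, and the middle vertices $h\beta_i$, which have valence $2$ in $\mathcal Y$.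

**Step 5: malnormality.** We read $x$ off from an axis. Let $1\ne h\in H'\cap xH'x^{-1}$ with axis $\ell$. Both $\mathcal Y$ and $x\mathcal Y$ are $h$-invariant, so $\ell\subset\mathcal Y\cap x\mathcal Y$. As a line in the subdivided Cayley tree $\mathcal Y$, $\ell$ contains some segment $h_1\sigma_i$ with $h_1\in H'$; orient $\ell$ along it. At $\alpha=h_1\beta_i$ the label of $\ell$ is $2r+i$. Now look at $\alpha$ as a vertex of $x\mathcal Y$.

- If $\alpha=xh_2A$ with $h_2\in H'$, the label is a difference of two elements of $D$, so it lies in $[-2r,2r]$. This is impossible, as $2r+i>2r$.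
- So $\alpha=xh_2\beta_j$ with $h_2\in H'$. Then $\ell$ traverses $xh_2\sigma_j$, and the label is $2r+j$ if it does so forward and $-(2r+j)$ if backward. So $j=i$ and the direction is forward.

Comparing the vertices of $\ell$ two steps after $\alpha$ gives $h_1y_iA=xh_2y_iA$; also $h_1\beta_i=\alpha=xh_2\beta_i$. Hence $z=h_1^{-1}xh_2$ fixes $\beta_i$ and $y_iA$, so it fixes the two edges between them, $sE$ and $sb_i'E$ with $s=t^ib_it^{2r+i}$. Thus
$$z\in s\bigl(E\cap b_i'Eb_i'^{-1}\bigr)s^{-1}=1,$$
because $E$ is malnormal and $b_i'\notin E$. So $x=h_1h_2^{-1}\in H'$. $\square$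

For $r=1$ and $y=tbt^3b't$, the labels along the axis of $y$ are alternately $3$ (at the middle vertices) and $1-(-1)=2$ (at the vertices $y^kA$). In the opposite direction they are $-3$ and $-2$. Middle vertices and the direction can be recognized from labels alone, and Step 5 rests on this.

## 9. A filling that makes a non-cyclic subgroup everything

**Lemma 9.1.** Let $(P,(C_k))\in\mathcal S$ and let $K\le P$ be a non-cyclic subgroup. There is a hyperbolic quotient $\pi:P\to Q$ with $\pi(K)=Q$ such that $\pi^*:H^i(Q,M)\to H^i(P,M)$ is an isomorphism for all $i\ge4$ and all $Q$-modules $M$. Moreover $\pi|_{C_k}$ is injective and $(Q,(\pi(C_k)))\in\mathcal S$.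

**Proof.**

**Step 1: set-up.** We choose the data of Section 8. By Lemma 7.3(a), finite subgroups of $P$ are cyclic. So $K$ is infinite, and by Fact 6 it contains an element $g$ of infinite order. Let $E=E(g)=\langle e\rangle\cong\mathbb Z$, which is malnormal by Lemma 7.3(b), and write $g=e^q$, $q\ne0$. As $K$ is not cyclic, there is $c\in K\setminus E$. In particular $P\ne E$, and so $P$ is not virtually cyclic, since otherwise $E(g)$ would be $P$. Let $a_1,\dots,a_s$ $(s\ge1)$ generate $P$. Let $d_j=a_j$ if $a_j\notin E$, and $d_j=a_jc$ otherwise; then $d_j\notin E$ in both cases. Let $A=E\times\langle t\rangle$, $P'=P*_EA$, $r=s+2$, and define $y_1,\dots,y_r$ and $H'$ as in Section 8 with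
$$b_j=d_j,\quad b_j'=c\quad(j\le s),\qquad b_{s+1}=b_{s+1}'=b_{s+2}=b_{s+2}'=c.$$

**Step 2: $P'$ is hyperbolic relative to $\{A,H'\}$.** This makes $A$ and $H'$ available for filling. By Fact 1, $P$ is hyperbolic relative to $\{E\}$, and by Fact 3, $P'$ is hyperbolic relative to $\{A\}$. Let $X$ be a finite generating set of $P$; it is a relative generating set of $P'$. Each element of $P$ fixes the vertex $P$ of $T$, which is adjacent to the vertex $A$, so it moves the vertex $A$ by at most $2$. Elements of $A$ fix the vertex $A$. By the triangle inequality and Lemma 8.1,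
$$4|h|_Y=d_T(A,hA)\le2|h|_{X\cup A}\qquad(h\in H'),$$
which is (Q2). (Q1) is clear, and (Q3) is part of Lemma 8.1. So Fact 1 applies. Let $\mathcal F$ be the finite set of Facts 4 and 5 for $P'$ and $\{A,H'\}$.

**Step 3: filling of $A$.** The new letter $t$ is made an element of the image of $K$. Let $N_1=\langle tg^{-N}\rangle$. Its nontrivial elements $t^ke^{-qNk}$, $k\ne0$, have $e$-exponent of absolute value $\ge|q|N$. So $N_1\cap\mathcal F=\emptyset$ for $N$ large. The quotient $A/N_1$ is infinite cyclic, generated by the image of $e$.

**Step 4: filling of $H'$.** The generators $y_1,\dots,y_s$, which hide the $a_j$, are made words in the other two generators. Write $v_1=y_{s+1}$, $v_2=y_{s+2}$. Let $\rho:H'\to F(v_1,v_2)$ be the retraction with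
$$\rho(y_j)=w_j:=v_1^{jL}v_2v_1^{-jL}\qquad(j\le s),$$
and let $N_2=\ker\rho$, so that $H'/N_2\cong F_2$. We claim: if $L>\ell$, then $\rho$ kills no nontrivial reduced word of length $\le\ell$ in $Y^{\pm1}$. Write $u_0=v_2$ and $u_j=y_j$ for $1\le j\le s$, so $\rho(u_j)=v_1^{jL}v_2v_1^{-jL}$ for $0\le j\le s$. A reduced word of length $\le\ell$ has the form
$$v_1^{a_0}u_{j_1}^{\epsilon_1}v_1^{a_1}\cdots u_{j_m}^{\epsilon_m}v_1^{a_m},\qquad\epsilon_i=\pm1,\ |a_i|\le\ell,$$
and its image is
$$v_1^{a_0+j_1L}\,v_2^{\epsilon_1}\cdots v_2^{\epsilon_i}\,v_1^{a_i+(j_{i+1}-j_i)L}\,v_2^{\epsilon_{i+1}}\cdots v_2^{\epsilon_m}\,v_1^{a_m-j_mL}.$$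
Since $|a_i|<L$, an inner exponent vanishes only if $j_i=j_{i+1}$ and $a_i=0$; then $\epsilon_i=\epsilon_{i+1}$, as the word is reduced. So no $v_2$-letters cancel, and the image is nontrivial if $m\ge1$. If $m=0$, the word is $v_1^{a_0}$ with $a_0\ne0$, and it is its own image. This proves the claim. The finite set $\mathcal F\cap H'$ has bounded word length, so $N_2\cap\mathcal F=\emptyset$ for $L$ large. Neither $H'$ nor $\mathcal F$ depends on $N$ or $L$, so the choices are not circular.

**Step 5: the quotient is hyperbolic and $K$ maps onto it.** Let $Q=P'/\langle\langle N_1\cup N_2\rangle\rangle$. By Fact 4 it is hyperbolic relative to $\{A/N_1,H'/N_2\}\cong\{\mathbb Z,F_2\}$, hence hyperbolic by Fact 2. Let $\pi$ be the composite $P\to P'\to Q$, and write bars for images in $Q$. Since $\bar t=\bar g^N\in\pi(K)$ and $P'$ is generated by $P$ and $t$, the map $\pi$ is onto. As $v_1,v_2$ are words in $t$ and $c$, also $\bar v_1,\bar v_2\in\pi(K)$. For $j\le s$ we have $y_jw_j^{-1}\in N_2$, so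
$$\bar t^{\,j}\,\bar d_j\,\bar t^{\,2r+j}\,\bar c\,\bar t^{\,j}=\bar y_j=w_j(\bar v_1,\bar v_2)\in\pi(K).$$
Hence $\bar d_j\in\pi(K)$, and since $a_j$ is $d_j$ or $d_jc^{-1}$, also $\bar a_j\in\pi(K)$. So $\pi(K)=Q$.

**Step 6: cohomology.** We compare $Q$ with $P'$ and $P'$ with $P$. The groups $A$ and $H'$ have cohomological dimension $\le2$, and $A/N_1$ and $H'/N_2$ are free. In Lemma 6.1 for $i\ge4$ the terms $H^{i-1}$ and $H^i$ of $A,H'$ and $H^i$ of $A/N_1,H'/N_2$ vanish, so $H^i(Q,M)\cong H^i(P',M)$. The Mayer–Vietoris sequence
$$H^{i-1}(E,M)\to H^i(P',M)\to H^i(P,M)\oplus H^i(A,M)\to H^i(E,M)$$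
gives $H^i(P',M)\cong H^i(P,M)$ for $i\ge3$. So $\pi^*$ is an isomorphism for $i\ge4$.

**Step 7: staying in $\mathcal S$.** By Step 6, the map $H^i(Q,M)\to\prod_kH^i(C_k,M)$ induced by the $\pi|_{C_k}$ is an isomorphism for $i>\max(d,3)$. Each of its components is therefore onto. Taking $M=\mathbb F_{|C_k|}$, Lemma 7.4 shows that $\pi|_{C_k}$ is injective. So the $\pi(C_k)$ have odd prime order, and $(Q,(\pi(C_k)))\in\mathcal S$. $\square$

## 10. A filling that makes an element torsion

**Lemma 10.1.** Let $(P,(C_k))\in\mathcal S$ and let $z\in P$ have infinite order. There is a hyperbolic quotient $\pi:P\to Q$ and a subgroup $C'\le Q$ of odd prime order such that $\pi(z)$ has finite order, and such that for all $i\ge3$ and all $Q$-modules $M$ the map $H^i(Q,M)\to H^i(P,M)\times H^i(C',M)$ is an isomorphism. Moreover $\pi|_{C_k}$ is injective, and the pair consisting of $Q$ and the family $(\pi(C_k))_k$ enlarged by $C'$ is in $\mathcal S$.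

**Proof.**

**Step 1: the filling.** We kill a large prime power of a root of $z$. By Lemma 7.3(b), $E(z)=\langle e\rangle\cong\mathbb Z$, and $P$ is hyperbolic relative to $\{\langle e\rangle\}$ by Fact 1. The nontrivial elements of $\langle e^p\rangle$ are $e^{pk}$ with $|pk|\ge p$, so $\langle e^p\rangle$ is deep for a large odd prime $p$. Let $Q=P/\langle\langle e^p\rangle\rangle$, and let $C'$ be the image of $\langle e\rangle$, which has order $p$ by Fact 4. Then $\pi(z)\in C'$. The group $Q$ is hyperbolic relative to the finite group $C'$, hence hyperbolic by Fact 2.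

**Step 2: cohomology and membership in $\mathcal S$.** We apply Lemma 6.1. As $H^j(\langle e\rangle,M)=0$ for $j\ge2$, it gives the stated isomorphism for $i\ge3$. Hence $H^i(Q,M)\to\prod_kH^i(C_k,M)\times H^i(C',M)$ is an isomorphism for $i>\max(d,2)$. Its components are onto, so $\pi|_{C_k}$ is injective by Lemma 7.4, and the last claim follows. $\square$

## 11. The limit group: proof of Theorem 4.1

**Step 1: the sequence.** We set up an induction that keeps track of cohomology in all degrees $\ge4$. Let $\Gamma_n$ $(n\ge4)$ be as in Section 4 and let $G_4=\Gamma_4$, a countable group. Enumerate its elements as $(x_n)_{n\ge4}$ and the pairs of its elements as $(u_n,u_n')_{n\ge4}$, with repetitions allowed. We construct surjections $\varphi_n:G_n\to G_{n+1}$ of hyperbolic groups, homomorphisms $\Gamma_j\to G_n$ for $4\le j\le n$, and finite families $(C_k)_{k\in J_n}$ of subgroups of $G_n$ of odd prime order, with $J_n\subseteq J_{n+1}$. They are compatible with the $\varphi_n$, and $\varphi_n$ maps the $k$-th subgroup of $G_n$ isomorphically onto the $k$-th subgroup of $G_{n+1}$. They satisfy the condition $(T_n)$: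 for all $i\ge4$ and all $G_n$-modules $M$,
$$H^i(G_n,M)\to\prod_{j=4}^nH^i(\Gamma_j,M)\times\prod_{k\in J_n}H^i(C_k,M)\quad\text{is an isomorphism.}\tag{2}$$
$(T_4)$ holds with $J_4=\emptyset$. For $i>n$ we have $H^i(\Gamma_j,M)=0$ for all $j\le n$, so $(T_n)$ implies $(G_n,(C_k)_{k\in J_n})\in\mathcal S$ with $d=n$.

**Step 2: from $G_n$ to $G_{n+1}$.** We add $\Gamma_{n+1}$ and apply the two fillings. First, $G_n$ is not cyclic: by (2) and (1), $H^4(G_n,\mathbb ZG_n)$ has the nonzero factor $H^4(\Gamma_4,\mathbb ZG_n)$, whereas $H^4(Z,\mathbb ZZ)=0$ for every cyclic group $Z$, finite or infinite. Let $K_n\le G_n$ be the image of $\langle u_n,u_n'\rangle$ in $G_n$ if this image is not cyclic, and $K_n=G_n$ otherwise. So $K_n$ is never cyclic.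

Let $P_n=G_n*\Gamma_{n+1}$, a hyperbolic group by Fact 6. Since $H^i(P_n,M)\cong H^i(G_n,M)\oplus H^i(\Gamma_{n+1},M)$ for $i\ge2$, condition $(T_n)$ shows that $(P_n,(C_k)_{k\in J_n})\in\mathcal S$ with $d=n+1$. Apply Lemma 9.1 to $K_n\le P_n$ and get $P_n\to Q_n$. If the image of $x_n$ in $Q_n$ has finite order, let $G_{n+1}=Q_n$ and $J_{n+1}=J_n$. Otherwise apply Lemma 10.1 to this image and get $Q_n\to G_{n+1}$ and one new subgroup $C'$; let $J_{n+1}$ be $J_n$ with one new index. Let $\varphi_n$ be the composite
$$G_n\to P_n\to Q_n\to G_{n+1},$$
and let $\Gamma_{n+1}\to G_{n+1}$ be the composite through $P_n$ and $Q_n$. By Lemma 9.1, $K_n$ maps onto $Q_n$, so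
$$\varphi_n(K_n)=G_{n+1},\tag{3}$$
and in particular $\varphi_n$ is onto. The two lemmas say that each $C_k$ maps injectively. For $i\ge4$ they give
$$H^i(G_{n+1},M)\cong H^i(G_n,M)\times H^i(\Gamma_{n+1},M)\ \bigl(\times\,H^i(C',M)\bigr)$$
through the natural maps, so $(T_{n+1})$ follows from $(T_n)$. Let $G=\varinjlim G_n$. All maps $G_n\to G$ are onto, so $G$ is finitely generated.

**Step 3: the cohomology of $G$.** We show that every factor in (2) survives. Let $M$ be a $G$-module. By Lemma 3.2, $H^i(G,M)$ maps onto $\varprojlim H^i(G_n,M)$. For $i\ge4$, under the isomorphisms (2), the maps $\varphi_n^*:H^i(G_{n+1},M)\to H^i(G_n,M)$ are the coordinate projections, because $\Gamma_j\to G_{n+1}$ and $C_k\to G_{n+1}$ for $j\le n$, $k\in J_n$ factor through $\varphi_n$. The inverse limit of these projections is the full product, so for $i\ge4$ there is a surjection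
$$H^i(G,M)\twoheadrightarrow\prod_{j\ge4}H^i(\Gamma_j,M)\times\prod_{k\in\bigcup J_n}H^i(C_k,M).\tag{4}$$
Take $M=\mathbb ZG$. The factor $H^i(\Gamma_i,\mathbb ZG)$ is nonzero by (1), so $H^i(G,\mathbb ZG)\ne0$ for all $i\ge4$. By Lemma 3.1, $\operatorname{pccd}G=\infty$. Also $G$ is infinite, since a finite group has $H^4(G,\mathbb ZG)=0$.

**Step 4: $G$ is torsion.** We show that every $x\ne1$ in $G$ has odd prime order. As $G_4\to G$ is onto, $x$ is the image of some $x_n$. By construction the image of $x_n$ in $G_{n+1}$ has finite order, and it is nontrivial since it maps to $x\ne1$. By Lemma 7.3(a) for $(G_{n+1},(C_k)_{k\in J_{n+1}})\in\mathcal S$, its order is an odd prime. Its image $x\ne1$ has the same order.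

**Step 5: proper subgroups.** We show that a nontrivial proper subgroup $H<G$ has odd prime order. Let $u,u'\in G$ with $\langle u,u'\rangle$ not cyclic. They are the images of some pair $(u_n,u_n')$. The image of $\langle u_n,u_n'\rangle$ in $G_n$ maps onto $\langle u,u'\rangle$, so it is not cyclic, and it equals $K_n$. By (3), $\langle u,u'\rangle=G$. Now let $1\ne x\in H$. For $1\ne y\in H$ the group $\langle x,y\rangle\le H\ne G$ is cyclic, and by Step 4 its generator has prime order. It contains $x\neq1$, so it equals $\langle x\rangle$, and $y\in\langle x\rangle$. Thus $H=\langle x\rangle$ has odd prime order.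

**Step 6: simplicity.** We exclude a proper normal subgroup $1\ne N\lhd G$. By Step 5, $N$ has prime order. Its centralizer has finite index in the infinite group $G$, since $\operatorname{Aut}(N)$ is finite. So the centralizer is infinite, hence equal to $G$ by Step 5, and $N$ is central. Choose $y\notin N$. The group $\langle N,y\rangle$ is abelian. It is not $G$, because a finitely generated abelian torsion group is finite. So it has prime order and, containing $N$, equals $N$, a contradiction. This proves Theorem 4.1. $\square$

## 12. A torsion-free version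

Torsion is not essential for a counterexample: with more care in the first filling, the second can be omitted.

**Theorem 12.1.** There is a finitely generated torsion-free group $G$ all of whose nontrivial proper subgroups are infinite cyclic (so $\operatorname{pccd}H\le1$ for all proper $H<G$), with $H^i(G,\mathbb ZG)\ne0$ for all $i\ge4$, so $\operatorname{pccd}G=\infty$. The value $k=1$ is least possible for torsion-free groups.

The last sentence is immediate: a nontrivial torsion-free group contains some $\langle x\rangle\cong\mathbb Z$, and either $\langle x\rangle$ or, if $\langle x\rangle$ is the whole group, $\langle x^2\rangle$ is a proper subgroup isomorphic to $\mathbb Z$; and $\operatorname{pccd}\mathbb Z=1$ by Example 1.6. The trivial group has $\operatorname{pccd}$ equal to $0$ and is not a counterexample.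

What is new is that we must prevent elements from acquiring roots again and again in the limit.

**Lemma 12.2.** Let $P$ be hyperbolic with $\operatorname{cd}P<\infty$, i.e. $(P,\emptyset)\in\mathcal S$, let $K\le P$ be non-cyclic, and let $z_1,\dots,z_m\in P$ be nontrivial. Then $Q$ in Lemma 9.1 can be chosen torsion-free with $\operatorname{cd}Q\le\max(\operatorname{cd}P,3)$, such that for each $i$ the map $\pi$ is injective on $E_P(z_i)$ and $E_Q(\pi(z_i))=\pi(E_P(z_i))$.

**Proof.**

**Step 1: more peripheral subgroups.** We protect the groups $E_P(z_i)$ by making them peripheral. The group $P$ is torsion-free, so all $z_i$ have infinite order, and the $E_P(z_i)$ are infinite cyclic and malnormal by Lemma 7.3(b). Take $g,E,c,a_j,d_j,A,P',r,y_j,H'$ as in Step 1 of the proof of Lemma 9.1. Among the groups $E_P(z_i)$ choose representatives $E_1,\dots,E_l$ of the $P$-conjugacy classes not containing $E$. A generator $f$ of $E_i$ is not conjugate into $E$ or into $E_j$, $j\ne i$. Indeed, if $xfx^{-1}$ lies in one of these, then so does $xE_ix^{-1}$, and both groups equal $E(xfx^{-1})$ by maximality, so they would be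 conjugate. By repeated use of Fact 1, $P$ is hyperbolic relative to $\{E,E_1,\dots,E_l\}$, and by Fact 3, $P'$ is hyperbolic relative to $\{A,E_1,\dots,E_l\}$. As $E_i\le P$ moves the vertex $A$ of $T$ by at most $2$, we still have $4|h|_Y\le2|h|_{X\cup A\cup\bigcup E_i}$ for $h\in H'$. With Lemma 8.1, Fact 1 shows that $P'$ is hyperbolic relative to $\{A,H',E_1,\dots,E_l\}$.

**Step 2: the filling.** We fill as before and leave the $E_i$ alone. Let $\mathcal F$ be the finite set of Facts 4 and 5 for this family. Fill along $N_1,N_2$ of Steps 3 and 4 of the proof of Lemma 9.1, with $N,L$ large enough to avoid $\mathcal F$, and along the trivial subgroups of the $E_i$. The quotient $Q$ is hyperbolic relative to $\{\mathbb Z,F_2,E_1,\dots,E_l\}$, hence hyperbolic. The argument for $\pi(K)=Q$ used only the relations $\bar t=\bar g^N$ and $\bar y_j=w_j(\bar v_1,\bar v_2)$, which hold again. In Lemma 6.1 the additional terms $H^{i-1}(E_j,M)$, $H^i(E_j,M)$ and $H^i(E_j/1,M)$ vanish for $i\ge4$, so again $H^i(Q,M)\cong H^i(P',M)\cong H^i(P,M)$ for $i\ge4$. Thus $\operatorname{cd}Q\le\max(\operatorname{cd}P,3)$, and $Q$ is torsion-free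 because its cohomological dimension is finite.

**Step 3: roots.** We compare maximal cyclic subgroups. By Fact 4 the $E_j$ and $A/N_1$ embed in $Q$ as peripheral subgroups, and $E\to A/N_1$ is an isomorphism. Each $E_P(z_i)$ is conjugate to $E$ or to some $E_j$, so $\pi$ is injective on it, and $\bar E=\pi(E_P(z_i))$ is conjugate to a peripheral subgroup. By Fact 2 and torsion-freeness, $\bar E$ is malnormal in $Q$. Let $y\in E_Q(\pi(z_i))$, a cyclic group by Lemma 7.3(b). Then $y$ commutes with $1\ne\pi(z_i)\in\bar E$, so $\bar E\cap y\bar Ey^{-1}\ne1$ and $y\in\bar E$. Hence $E_Q(\pi(z_i))\le\bar E$. The reverse inclusion holds because $E_Q(\pi(z_i))$ contains every cyclic subgroup containing $\pi(z_i)$. $\square$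

**Proof of Theorem 12.1.**

**Step 1: the construction.** We repeat Section 11 without the second filling. Run Steps 1 and 2 of Section 11 with all $J_n=\emptyset$ and $G_{n+1}=Q_n$, where $P_n\to Q_n$ is obtained from Lemma 12.2 for $K_n\le P_n=G_n*\Gamma_{n+1}$ and the nontrivial images of $x_4,\dots,x_n$ in $G_n\le P_n$. The condition $(T_n)$ with empty $J_n$ holds for all $n$ by the same argument, so $\operatorname{cd}G_n\le n$ and $\operatorname{cd}P_n<\infty$, as the lemma requires. As in Section 11, $\varphi_n(K_n)=G_{n+1}$; the group $G=\varinjlim G_n$ is finitely generated; $H^i(G,\mathbb ZG)\ne0$ for all $i\ge4$, so $\operatorname{pccd}G=\infty$; and any non-cyclic $2$-generated subgroup of $G$ equals $G$.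

**Step 2: $G$ is torsion-free.** We pull a torsion relation back to a finite stage. All $G_n$ are torsion-free, as $\operatorname{cd}G_n<\infty$. If $x\in G$ has $x^q=1$ with $q\ge1$, then $x$ is the image of some $y\in G_n$, and $y^q$ dies in some $G_m$. So the image of $y$ in the torsion-free group $G_m$ is trivial, and $x=1$.

**Step 3: maximal cyclic subgroups are stable.** We show that for $m\ge n$, if the image of $x_n$ in $G$ is nontrivial, then
$$E_{G_{m+1}}(x_n)=\varphi_m\bigl(E_{G_m}(x_n)\bigr),\tag{5}$$
where $x_n$ also denotes its images. A free factor of a free product is malnormal: in the Bass–Serre tree edge stabilizers are trivial, so stabilizers of distinct vertices intersect trivially. If $w\in P_m$ and $1\ne w^q\in G_m$, then $w^q\in G_m\cap wG_mw^{-1}$, so $w\in G_m$. Applied to a generator $w$ of the cyclic group $E_{P_m}(x_n)$, this gives $E_{P_m}(x_n)=E_{G_m}(x_n)$. Since $x_n$ is on the list protected at stage $m$, Lemma 12.2 gives (5).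

**Step 4: proper subgroups.** We show that a proper subgroup $H\ne1$ is infinite cyclic. Let $1\ne x\in H$ be the image of $x_n$, and let $E_x\le G$ be the image of $E_{G_n}(x_n)$. It is cyclic, and by (5) it is the image of $E_{G_m}(x_n)$ for every $m\ge n$. Suppose $x=w^q$ with $w\in G$. This relation lifts to some $G_m$, $m\ge n$: there is $\tilde w\in G_m$ mapping to $w$ such that $\tilde w^q$ is the image of $x_n$. So $\tilde w\in E_{G_m}(x_n)$ and $w\in E_x$. Now let $y\in H$. The group $\langle x,y\rangle\ne G$ is cyclic by Step 1, say $\langle w\rangle$; then $x$ is a power of $w$, so $w\in E_x$ and $y\in E_x$. Hence $H\le E_x$ is cyclic, and by Step 2 it is infinite cyclic. In particular $\operatorname{pccd}H\le1$ for all proper subgroups $H<G$. $\square$
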